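# Simplicial complexes that are nerves of convex sets in $\mathbb R^3$, but of convex unions only in high dimension

## 1. The complexes $\Delta_k$ and the main theorem

All simplicial complexes are finite. For $k\ge 2$ let $\Delta_k$ be the complex on the $(k+1)+2k+2^k$ vertices
$$S_0,\dots,S_k,\qquad B_1,\dots,B_k,\qquad b_1,\dots,b_k,\qquad c_I\ \ (I\subseteq[k])$$
generated by the following faces:

* (F1) $\{b_i,S_{i-1},S_i\},\ \{b_i,S_{i-1},B_i\},\ \{b_i,B_i,S_i\}$ for $1\le i\le k$;
* (F2) for each $I\subseteq[k]$ and each $i\in[k]$: the face $\{c_I,S_{i-1},S_i\}$ if $i\notin I$; the two faces $\{c_I,S_{i-1},B_i\}$ and $\{c_I,B_i,S_i\}$ if $i\in I$;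
* (F3) $\{S_k\}\cup\{c_I: I\subseteq [k]\}$.

**Theorem 1.** Let $k\ge 2$.

1. $\Delta_k$ is $3$-representable (hence $d$-representable for all $d\ge3$).
2. $\Delta_k$ is $(k+1)$-CUR.
3. $\Delta_k$ is not $d$-CUR for any $d\le k$.

So for every $d\ge 3$ the complex $\Delta_d$ is $d$-representable and $(d+1)$-CUR but not $d$-CUR. For $d=3$ it has $18$ vertices.

Two further statements complete the picture.

**Corollary 2.** Let $k\ge2$. Then $\Delta_k$ is $d$-CUR if and only if $d\ge k+1$, and $d$-representable if and only if $d\ge3$. Hence among $3$-representable complexes that are CUR in some dimension, the minimal CUR dimension takes every value $k+1\ge3$ and is unbounded.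

**Proposition 3.** Every complex that is $1$-representable and $2$-CUR is $1$-CUR.

Here are the two notions in the theorem. For a collection $\mathcal U=\{U_1,\dots,U_n\}$ of convex sets in $\mathbb R^d$ and $\sigma\subseteq[n]$ write $U_\sigma=\bigcap_{i\in\sigma}U_i$, with the convention $U_\emptyset=\bigcup_iU_i$. The *nerve* of $\mathcal U$ is the simplicial complex $\mathcal N(\mathcal U)=\{\sigma\subseteq[n]:U_\sigma\ne\emptyset\}$.

**Definition.** A complex $\Delta$ is *$d$-representable* if $\Delta=\mathcal N(\mathcal U)$ for some collection $\mathcal U$ of convex sets in $\mathbb R^d$. It is *$d$-convex union representable*, or *$d$-CUR*, if $\Delta=\mathcal N(\mathcal U)$ for some collection of convex **open** sets in $\mathbb R^d$ whose union is convex. (Requiring all the sets to be closed instead of open gives the same class; we do not use this.)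

Taking products with $\mathbb R$ shows that $d$-representable implies $(d+1)$-representable and $d$-CUR implies $(d+1)$-CUR. The problem, which comes from "Convex Union Representable complexes" (https://jlmartin.ku.edu/AMS2020Fall/NovikAMS2020.pdf), asks: does there exist $\Delta$ that is $d$-representable and $(d+1)$-CUR, but not $d$-CUR? In words: suppose $\mathbb R^d$ has room for the intersection pattern, and the pattern can be realized with a convex union if one extra dimension is allowed. Must it be realizable with a convex union already in $\mathbb R^d$?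

Theorem 1 says no for every $d\ge 3$. Proposition 3 says yes for $d=1$. The case $d=2$ is not settled here; by Corollary 2 the complex $\Delta_2$ does not help, because it is not even $2$-representable.

## 2. Nerves: examples and textbook facts

**Example (path).** The intervals $(0,2),(1,4),(3,5)$ have as nerve the path with three vertices, and their union $(0,5)$ is convex. So this path is $1$-CUR. The same path is also the nerve of three sides of a square, whose union is not convex. Being CUR is a property of the complex, not of one representation.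

**Example (hollow triangle).** The three sides of a triangle in $\mathbb R^2$ meet pairwise and have no common point, so the boundary complex of a triangle is $2$-representable. It is not $1$-representable, since by Helly's theorem on the line three pairwise intersecting intervals have a common point. It is not $d$-CUR for any $d$, by the first fact below: its realization, a circle, is not contractible.

We use these facts.

* **Nerve theorem** (for example Hatcher, *Algebraic Topology*, Cor. 4G.3). If open convex sets in $\mathbb R^d$ have union $U$ and nerve $N$, then $U$ is homotopy equivalent to $N$. In particular a $d$-CUR complex with at least one vertex is contractible.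
* **Separation.** If $C\subseteq\mathbb R^n$ is nonempty, open and convex and misses a linear subspace $V$, there is a linear form that is $0$ on $V$ and $>0$ on $C$. (A separating form is bounded above on $V$, hence zero there; so it is $\ge0$ on $C$, and $>0$ because $C$ is open.)
* **Mayer–Vietoris** for a union of two open sets. Homology has $\mathbb Z$ coefficients.
* **Winding numbers.** For a $1$-cycle $Z$ in $\mathbb R^2\setminus\{q\}$, $\mathrm{wind}(Z,q)$ is its class in $H_1(\mathbb R^2\setminus\{q\})\cong\mathbb Z$, counterclockwise circles having class $+1$. It is additive in $Z$ and locally constant in $q$ off the support of $Z$. A positively oriented triangle boundary has winding number $1$ about interior points and $0$ about points outside the triangle. An invertible affine map $\psi$ of the plane satisfies $\mathrm{wind}(\psi_*Z,\psi(q))=\operatorname{sgn}(\det\psi)\,\mathrm{wind}(Z,q)$, where $\det\psi$ is the determinant of the linear part.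

## 3. Thickening, and the case of the line

We often need to pass from arbitrary convex sets to open ones without changing the nerve.

**Lemma 4.** (i) Let $C_1,\dots,C_n$ be nonempty compact convex sets in $\mathbb R^d$. For all small $\epsilon>0$ their open $\epsilon$-neighbourhoods are open convex sets with the same nerve. (ii) Every $d$-representable complex is the nerve of open convex sets in $\mathbb R^d$.

*Proof.* (i) Neighbourhoods of convex sets are convex, and every face remains a face. If $\bigcap_{i\in\sigma}C_i=\emptyset$, the function $x\mapsto\max_{i\in\sigma}\mathrm{dist}(x,C_i)$ is continuous, positive everywhere and tends to infinity, so it has a minimum $m_\sigma>0$. If $\epsilon\le m_\sigma$ for each of the finitely many non-faces $\sigma$, the $\epsilon$-neighbourhoods $\{\mathrm{dist}(\cdot,C_i)<\epsilon\}$, $i\in\sigma$, have no common point.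

(ii) Drop the empty sets; they are not vertices. (If nothing remains, there is nothing to do.) Choose a point $p_\sigma\in U_\sigma$ for each nonempty face $\sigma$, and replace $U_i$ by $C_i=\mathrm{conv}\{p_\sigma:i\in\sigma\}$. This set is compact. Since $C_i\subseteq U_i$, no new face appears; since $p_\sigma\in C_i$ for all $i\in\sigma$, no face is lost. Now apply (i). $\square$

*Proof of Proposition 3.* A complex with no vertices is a trivial case, so let $\Delta$ have a vertex. If $\Delta$ is $2$-CUR it is connected: otherwise the sets belonging to one component, and the remaining sets, would split the connected union into two disjoint nonempty open sets. If $\Delta$ is also $1$-representable, Lemma 4 gives open intervals with nerve $\Delta$. Since $\Delta$ is connected, their union is connected, so it is an interval, and it is convex. $\square$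

This argument uses that on the line connected and convex are the same thing. In higher dimensions no topological property of the union is equivalent to convexity, and examples become possible.

## 4. How to recognize $\Delta_k$ as a nerve

The complex has a spine $S_0,S_1,\dots,S_k$. At the junction of $S_{i-1}$ and $S_i$ sits $B_i$, which meets both, but $\{S_{i-1},S_i,B_i\}$ is *not* a face: the three vertices form a hollow triangle. The vertex $b_i$ is coned over that hollow triangle, and its neighbours are exactly $S_{i-1},S_i,B_i$. For each $I\subseteq[k]$ the vertex $c_I$ runs along the spine from $S_k$ to $S_0$; at junction $i$ it uses the edge $S_{i-1}S_i$ if $i\notin I$, and makes the detour through $B_i$ if $i\in I$. All the $c_I$ share one simplex with $S_k$. Finally, $\{S_0,S_k\}\notin\Delta_k$ because $k\ge2$; this is the non-face that we contradict at the end.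

For $k=2$ there are $3+4+4=11$ vertices. The generators are six triangles in (F1); in (F2), $2+|I|$ triangles for each $I$, that is $2+3+3+4=12$; and one simplex on $5$ vertices in (F3).

**Lemma 5.** Let convex sets be named by the vertices of $\Delta_k$. Their nerve is $\Delta_k$ if the following hold.

* (N0) Each generator in (F1), (F2), (F3) has nonempty intersection.
* (N1) $S_a\cap S_b=\emptyset$ if $|a-b|\ge2$; $B_i\cap B_j=\emptyset$ if $i\ne j$; $B_i\cap S_j=\emptyset$ if $j\notin\{i-1,i\}$; and $S_{i-1}\cap S_i\cap B_i=\emptyset$.
* (N2) $b_i$ is disjoint from $b_j$ and $B_j$ for $j\ne i$, and from $S_j$ for $j\notin\{i-1,i\}$.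
* (N3) $c_I\cap b_i=\emptyset$ for all $i$; $c_I\cap B_i=\emptyset$ if $i\notin I$; $c_I\cap S_{i-1}\cap S_i=\emptyset$ if $i\in I$.
* (N4) For $I\neq J$, the set $c_I\cap c_J$ is disjoint from every $S_j$ with $j<k$, every $B_i$ and every $b_i$.

*Proof.* By (N0) every face of $\Delta_k$ is in the nerve. Conversely let $\sigma$ be a face of the nerve.

Suppose $\sigma$ consists of $S$'s and $B$'s only. By (N1) it has at most one $B$ and at most two $S$'s, consecutive ones. If it had three elements it would be $\{S_{a-1},S_a,B_i\}$ with $\{a-1,a\}\subseteq\{i-1,i\}$, so $a=i$, which (N1) excludes. So $\sigma$ is empty, a vertex, or one of $S_{i-1}S_i$, $S_{i-1}B_i$, $B_iS_i$, all of which lie in (F1) faces.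

Suppose $b_i\in\sigma$ and $\sigma$ has no $c$'s. By (N2), $\sigma\setminus\{b_i\}\subseteq\{S_{i-1},S_i,B_i\}$, and not all three occur by (N1). So $\sigma$ is in an (F1) face.

Suppose $\sigma$ contains exactly one $c_I$. By (N3) it contains no $b$. So $\sigma\setminus\{c_I\}$ is empty, a vertex, or one of the three kinds of edges above. The set $\{c_I,S_j\}$ is always in an (F2) face. If $B_i\in\sigma$ then $i\in I$, and $\{c_I,B_i\}$, $\{c_I,S_{i-1},B_i\}$, $\{c_I,B_i,S_i\}$ are in (F2) faces. If $\sigma=\{c_I,S_{i-1},S_i\}$ then $i\notin I$, and $\sigma$ is in (F2).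

If $\sigma$ contains two $c$'s, (N4) gives $\sigma\subseteq\{S_k\}\cup\{c_I\}_I$, the face (F3). $\square$

## 5. A representation of $\Delta_k$ in $\mathbb R^3$

The plan is to place the spine in the plane as a chain of polygons, extend it vertically, and let the $c_I$ be graphs over polygons. The $2^k$ graphs get different slopes, so that they only meet above one point.

**Step 1: planar sets.** On the unit circle take distinct points in clockwise order
$$A_1,A_1',A_2,A_2',\dots,A_k,A_k',\ g,\ Q_k,Q_{k-1},\dots,Q_1,$$
with $g=(1,0)$, the $A$'s on the open upper and the $Q$'s on the open lower half circle. Put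
$$s_0=\mathrm{conv}(Q_1,A_1),\quad s_j=\mathrm{conv}(Q_j,A_j',A_{j+1},Q_{j+1})\ (1\le j<k),\quad s_k=\mathrm{conv}(Q_k,A'_k,g),$$
$$\beta_i=\mathrm{conv}(A_i,A_i'),\quad \delta_i=\mathrm{conv}(Q_i,A_i,A_i'),\quad P_I=\mathrm{conv}\big(\{Q_i\}_{i\notin I}\cup\{A_i,A_i'\}_{i\in I}\cup\{g\}\big).$$

**Step 2: which planar sets meet.** We use repeatedly that if a finite set $Y$ lies on one closed side of a line $M$, then $M\cap\mathrm{conv}(Y)=\mathrm{conv}(Y\cap M)$.

Let $M_i$ be the line through $Q_i$ and a circle point strictly between $A_i$ and $A_i'$. Of the other chosen points, one open side of $M_i$ (the "before" side) contains exactly $A_1,A_1',\dots,A_{i-1},A_{i-1}',A_i$ and $Q_1,\dots,Q_{i-1}$; the other ("after") side contains $A_i',A_{i+1},\dots,A_k',g,Q_k,\dots,Q_{i+1}$. So the vertices of $s_0,\dots,s_{i-1}$ are on the closed before side, those of $s_i,\dots,s_k$ on the closed after side, and the only vertex on $M_i$ is $Q_i$, which is a vertex of $s_{i-1}$ and $s_i$ only. Hence: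

* (P1) $s_{i-1}\cap s_i=\{Q_i\}$. If $b\ge a+2$ then $s_a\cap s_b=\emptyset$: $s_a$ is on the closed before side of $M_{a+1}$ and $s_b$ strictly after it.
* (P2) $\delta_i\cap s_j=\emptyset$ for $j\ge i+1$, since $\delta_i$ is strictly before $M_{i+1}$; and for $j\le i-2$, since $\delta_i$ is strictly after $M_{i-1}$.
* (P3) $\delta_i\cap\delta_j=\emptyset$ for $i<j$: separate them by the line through a circle point between $Q_j$ and $Q_i$ and a circle point between $A_i'$ and $A_j$ (neither of them one of the chosen points).

Next, $A_i$ and $A_i'$ are neighbours on the circle, so $\beta_i$ is an edge of the convex hull of all chosen points, and its line meets the hull of any subset $Y$ of the points in $\mathrm{conv}(Y\cap\{A_i,A_i'\})$. Hence: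

* (P4) $\beta_i\cap s_{i-1}=\{A_i\}$, $\beta_i\cap s_i=\{A_i'\}$, $\beta_i\cap s_j=\emptyset$ for other $j$; $Q_i\notin\beta_i$; $\beta_i\cap\beta_j=\emptyset=\beta_i\cap\delta_j$ for $i\ne j$; and $\beta_i\cap P_I\ne\emptyset$ if and only if $i\in I$.

Finally, points of the circle are extreme points of the disc, so a chosen point lies in the hull of a set of chosen points only if it belongs to that set:

* (P5) $Q_i\in P_I\iff i\notin I$; $A_i\in P_I\iff A_i'\in P_I\iff i\in I$; $g$ lies in every $P_I$ and in $s_k$, but in no $s_j$ with $j<k$, no $\beta_i$ and no $\delta_i$.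

**Step 3: lift to space.** Choose distinct $t_I\in(0,\frac12)$, let $x(p)$ be the first coordinate of $p$, and set
$$S_j=s_j\times[0,1],\quad B_i=\beta_i\times[0,1],\quad b_i=\delta_i\times\{0\},\quad c_I=\{(p,\,t_I(1-x(p))):p\in P_I\}.$$
All are compact and convex; $c_I$ is the graph of an affine function over a convex set. Since $0\le1-x\le2$ on the disc, $c_I\subset\mathbb R^2\times[0,1]$. Therefore, for a planar set $m$, the set $c_I$ meets $m\times[0,1]$ exactly when $P_I$ meets $m$.

**Step 4: check Lemma 5.**

(N1): by (P1) and (P4), with $S_{i-1}\cap S_i=\{Q_i\}\times[0,1]$ and $Q_i\notin\beta_i$.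

(N2): by (P2), (P3), (P4).

(N3): a point of $c_I$ at height $0$ has $t_I(1-x)=0$, so it is $(g,0)$; as $g\notin\delta_i$, $c_I\cap b_i=\emptyset$. By (P4), $c_I\cap B_i=\emptyset$ if $i\notin I$. By (P1) and (P5), if $i\in I$ then $Q_i\notin P_I$, so $c_I\cap S_{i-1}\cap S_i=\emptyset$.

(N4): for $I\ne J$, a point of $c_I\cap c_J$ over $p$ satisfies $t_I(1-x(p))=t_J(1-x(p))$, so $x(p)=1$ and $p=g$. Thus $c_I\cap c_J=\{(g,0)\}$, which by (P5) lies in no $S_j$ with $j<k$, no $B_i$, no $b_i$.

(N0): the faces (F1) contain $(Q_i,0)$, $(A_i,0)$, $(A_i',0)$ respectively. For (F2): if $i\notin I$, the point of $c_I$ above $Q_i$ lies in $S_{i-1}\cap S_i$; if $i\in I$, the points of $c_I$ above $A_i$ and $A_i'$ lie in $S_{i-1}\cap B_i$ and $B_i\cap S_i$. For (F3): $(g,0)$ lies in all $c_I$ and in $S_k$.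

So the nerve is $\Delta_k$. Multiplying by $\mathbb R^{d-3}$ gives a representation in $\mathbb R^d$ for every $d\ge3$. This proves Theorem 1, part 1. $\square$

## 6. A convex union in $\mathbb R^{k+1}$

First look at what the same recipe gives for $k=1$ in the plane, with coordinates $(h;x)$ and $|x|<3$. Take $S_0=\{h-1>\frac1{24}x\}$, $S_1=\{h-1<-\frac1{24}x\}$, $B_1=\{|h-1|<\frac1{12}x\}$. For $x<0$ the half-planes $S_0$ and $S_1$ overlap; for $x>0$ they leave a thin wedge, which $B_1$ covers. Exactly one point of the strip is missed: $(1;0)$. The set $b_1$ is a small box around it. The sets $c_\emptyset$ and $c_{\{1\}}$ are thin tubes that start together at the origin, in $S_1$, and rise to $S_0$, one on the left of the missing point and one on the right. For general $k$ we give each junction its own horizontal coordinate $x_i$ and its own height $h_i$.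

**Step 1: the sets.** Use coordinates $(h;x_1,\dots,x_k)$ on $\mathbb R^{k+1}$. Put $X=k+2$, $\eta=\frac1{8X}$, $K=\{|x_j|<X\ \forall j\}$ and $h_i=k+1-i$, so $h_1=k$, $h_k=1$. On $K$ we have $\eta|x_j|<\frac18$. Let
$$\mathrm{ab}_i:\ h-h_i>\eta x_i,\qquad \mathrm{be}_i:\ h-h_i<-\eta x_i .$$
("Above" and "below" junction $i$.) Define open convex subsets of $K$ by
$$S_0=\{\mathrm{ab}_1\},\quad S_j=\{\mathrm{be}_j,\mathrm{ab}_{j+1}\}\ (1\le j<k),\quad S_k=\{\mathrm{be}_k\},$$
$$B_i=\{|h-h_i|<2\eta x_i\},\qquad b_i=\{|h-h_i|<\tfrac14,\ |x_i|<\tfrac14\}.$$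
For $I\subseteq[k]$ let $\varepsilon\in\{\pm1\}^k$ with $\varepsilon_i=1\iff i\in I$. Let $c_I$ be the open $\rho$-neighbourhood, $\rho=\frac1{20}$, of the segment $\{(h;h\varepsilon):0\le h\le k+1\}$. On it $|x_j|<k+1+\rho<X$, so $c_I\subset K$.

**Step 2: the union is $K$.** Let $(h;x)\in K$. If for some $i$ neither $\mathrm{ab}_i$ nor $\mathrm{be}_i$ holds, then $|h-h_i|\le\eta x_i$. So $x_i\ge0$; if $x_i>0$ the point is in $B_i$, and if $x_i=0$ then $h=h_i$ and it is in $b_i$. Otherwise for each $i$ at least one of $\mathrm{ab}_i,\mathrm{be}_i$ holds. If no $\mathrm{ab}_i$ holds, then $\mathrm{be}_k$ does and the point is in $S_k$. If some $\mathrm{ab}_i$ holds, let $m$ be minimal with $\mathrm{ab}_m$. If $m=1$ the point is in $S_0$. If $m\ge2$, then $\mathrm{ab}_{m-1}$ fails, so $\mathrm{be}_{m-1}$ holds and the point is in $S_{m-1}$.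

**Step 3: (N1), (N2) and the faces (F1).** We have
$$S_a\subset\{h>h_{a+1}-\tfrac18\}\ (a<k),\qquad S_b\subset\{h<h_b+\tfrac18\}\ (b>0),\qquad B_i,b_i\subset\{|h-h_i|<\tfrac14\},$$
and the $h_i$ are spaced by $1$.

* If $b\ge a+2$, then $h_b+\frac18\le h_{a+1}-\frac78$, so $S_a\cap S_b=\emptyset$.
* If $j\le i-2$, then $S_j\subset\{h>h_i+\frac78\}$, and if $j\ge i+1$, then $S_j\subset\{h<h_i-\frac78\}$. Both miss $B_i$ and $b_i$.
* $B_i\cup b_i$ and $B_j\cup b_j$ are disjoint for $i\ne j$.
* On $S_{i-1}\cap S_i$ both $\mathrm{ab}_i$ and $\mathrm{be}_i$ hold, so $\eta x_i<h-h_i<-\eta x_i$; hence $x_i<0$ and $|h-h_i|<\frac18$. On $B_i$ we have $x_i>0$. So $S_{i-1}\cap S_i\cap B_i=\emptyset$.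

For (F1), take $x_j=0$ for $j\ne i$. The point with $h=h_i$, $x_i=-\frac18$ satisfies $\mathrm{ab}_i$ and $\mathrm{be}_i$. The points with $x_i=\frac18$, $h=h_i\pm\frac32\eta x_i$ lie in $B_i$, and satisfy $\mathrm{ab}_i$ (sign $+$) or $\mathrm{be}_i$ (sign $-$). All three lie in $b_i$. At all of them $|h-h_i|<\frac14$, so $h-h_{i-1}<-\frac34$ and $h-h_{i+1}>\frac34$; thus $\mathrm{be}_{i-1}$ and $\mathrm{ab}_{i+1}$ hold whenever these conditions exist. So the three points lie in $b_i\cap S_{i-1}\cap S_i$, $b_i\cap B_i\cap S_{i-1}$ and $b_i\cap B_i\cap S_i$.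

**Step 4: (N3) and the faces (F2).** A point of $c_I$ with $|h-h_i|<\frac14$ is within $\rho$ of some $(h';h'\varepsilon)$ with $h'>h_i-\frac14-\rho\ge\frac34-\rho$, so
$$\varepsilon_ix_i>h'-\rho>\tfrac34-2\rho>\tfrac14 .$$
The sets $b_i$, $B_i$, $S_{i-1}\cap S_i$ all lie in $\{|h-h_i|<\frac14\}$, with $|x_i|<\frac14$, $x_i>0$, $x_i<0$ respectively. Hence $c_I\cap b_i=\emptyset$; $c_I\cap B_i\neq\emptyset$ forces $i\in I$; $c_I\cap S_{i-1}\cap S_i\ne\emptyset$ forces $i\notin I$. This is (N3).

For (F2), let first $i\notin I$. The segment point at $h=h_i$ has $x_i=-h_i<0$, so $\mathrm{ab}_i$ and $\mathrm{be}_i$ hold; $\mathrm{be}_{i-1}$ and $\mathrm{ab}_{i+1}$ hold as in Step 3. It lies in $S_{i-1}\cap S_i$. Now let $i\in I$, so $x_i=h$ on the segment. The parameters $h=h_i/(1\mp\frac32\eta)$ satisfy $h-h_i=\pm\frac32\eta h=\pm\frac32\eta x_i$. Since $\frac32\eta=\frac{3}{16(k+2)}\le\frac1{16}$, we get $h\le\frac{16}{15}h_i\le\frac{16}{15}k$ and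
$$|h-h_i|=\tfrac32\eta h\le\frac{3}{16(k+2)}\cdot\frac{16}{15}k=\frac{k}{5(k+2)}<\tfrac14 .$$
Hence $0\le h\le k+1$, so these are segment points. They lie in $B_i$, and they satisfy $\mathrm{ab}_i$ respectively $\mathrm{be}_i$, together with $\mathrm{be}_{i-1}$ and $\mathrm{ab}_{i+1}$ as in Step 3. So they lie in $B_i\cap S_{i-1}$ and $B_i\cap S_i$.

**Step 5: (N4) and the face (F3).** Let $I\ne J$ differ in $i$, and let $y\in c_I\cap c_J$ be within $\rho$ of the segment points with parameters $h'$ (for $I$) and $h''$ (for $J$). Their $x_i$-coordinates are $\varepsilon_ih'$ and $-\varepsilon_ih''$, so $h'+h''<2\rho$, and $y$ has $h<h'+\rho<3\rho<\frac12$. But the $S_a$ with $a<k$ lie in $\{h>\frac78\}$ and the $B_i,b_i$ in $\{h>\frac34\}$. This is (N4). The origin lies in all $c_I$ and, since $-h_k=-1<0$, in $S_k$.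

By Lemma 5 the nerve is $\Delta_k$, and the union is the convex set $K$. This proves Theorem 1, part 2. $\square$

By the nerve theorem, $\Delta_k$ is contractible.

## 7. Trivial homology of the union is not enough

It remains to show that $\Delta_k$ is not $d$-CUR for $d\le k$. The first thing to try is topology: a convex union $U$ is contractible, so look for a contradiction from the nerve, the convexity of the individual sets, and the vanishing of the homology of $U$. For $d\ge3$ this cannot succeed.

**Remark 6.** For every $k\ge2$ there are open convex sets in $\mathbb R^3$ with nerve $\Delta_k$ and contractible union, such that some triangle has its boundary in the union but is not contained in the union.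

*Proof.* Take the compact sets of Section 5, and put $I=\{1\}$, $J=\emptyset$,
$$u=(g,0),\qquad u_I=(A_1,t_I(1-x(A_1))),\qquad u_J=(Q_1,t_J(1-x(Q_1))).$$
Then $u\in c_I\cap c_J$, $u_I\in c_I\cap S_0$, $u_J\in c_J\cap S_0$. So the sides of the triangle $u\,u_I\,u_J$ lie in $c_I$, $S_0$, $c_J$. The triangle is the graph of an affine function $\lambda$ over $\mathrm{conv}(g,A_1,Q_1)$, with $\lambda(g)=0$ and $\lambda>0$ elsewhere on it.

Let $p$ be an interior point of $\mathrm{conv}(g,A_1,Q_1)$ very close to the midpoint of $[A_1,Q_1]$. That midpoint is strictly before $M_1$, so $p\notin s_j$ for $j\ge1$; also $p\notin s_0$, because $p$ is off the line $A_1Q_1$. As an interior point of the hull of all chosen points, $p$ lies on no $\beta_i$. Since $\lambda(p)>0$, the point $(p,\lambda(p))$ is in no $b_i$. Finally, for each $K'\subseteq[k]$ the affine function $\lambda-t_{K'}(1-x)$ is not identically zero: vanishing at $A_1$ and $Q_1$ would give $t_{K'}=t_I$ and $t_{K'}=t_J$. So it vanishes at most on a line, and we can choose $p$ off these finitely many lines. Then $w=(p,\lambda(p))$ lies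 in none of the sets.

The union of the compact sets is compact, so $w$ has positive distance from it. By Lemma 4(i), small open neighbourhoods have nerve $\Delta_k$ and still miss $w$. Their union is contractible by the nerve theorem. $\square$

For $d=3\le k$ the homological data are therefore in order, and an argument that uses nothing else about $U$ stops there. What fails for the sets of Remark 6 is that the triangle $u\,u_I\,u_J$ is filled. We now show that this is exactly what must be added.

## 8. Straight holes of codimension two

**Proposition 7.** Let $k\ge2$, $1\le d\le k$. There is no family of open convex sets in $\mathbb R^d$ with nerve $\Delta_k$ whose union $U$ satisfies: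

* (a) $H_1(U)=H_2(U)=0$;
* (b) if the boundary of a (possibly degenerate) triangle $\mathrm{conv}(x,y,z)$ is contained in $U$, then the triangle is contained in $U$.

A convex $U$ satisfies (a) and (b), so Proposition 7 implies Theorem 1, part 3.

The idea is this. Remove $b_i$ from the cover. A hole appears, because $S_{i-1},S_i,B_i$ only form a hollow triangle. Since the sets are convex, the hole can be marked by a flat of codimension two, $\varphi_i^{-1}(0)$ for an affine map $\varphi_i$ to the plane, which misses $(S_{i-1}\cup S_i\cup B_i)\cap b_i$. Fix $u\in S_k\cap\bigcap_I c_I$ and $u_I\in c_I\cap S_0$. If $i\in I\setminus J$, the triangle $u\,u_I\,u_J$ goes around the $i$th hole once, and by (b) it is filled; so it crosses the flat. Then the hyperplane through $u$ and this flat separates $u_I$ from $u_J$. We get $k$ hyperplanes, *all through the one point $u$*, such that the $2^k$ points $u_I$ realize all sign patterns.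

**Example (the family of Section 6).** There $b_i\cap S_{i-1}$, $b_i\cap S_i$, $b_i\cap B_i$ lie respectively in $\{f_1>0\}$, $\{f_2>0\}$, $\{f_3>0\}$ for
$$f_1=(h-h_i)-\eta x_i,\qquad f_2=-(h-h_i)-\eta x_i,\qquad f_3=2\eta x_i,$$
and $f_1+f_2+f_3=0$. With $\varphi_i=(f_1,f_2)$ the flat $\varphi_i^{-1}(0)$ is $\{h=h_i,\ x_i=0\}$. For $u=0$ we have $\varphi_i(u)=(-h_i,h_i)$ and $\det(\varphi_i(u),\varphi_i(p))=-h_i(f_1+f_2)=2\eta h_ix_i$. So the hyperplane is $\{x_i=0\}$, and at $u_I=(k+1;(k+1)\varepsilon)\in c_I\cap S_0$ the sign of this determinant is $\varepsilon_i$. The coordinate $h$ is one more dimension than the $k$ hyperplanes need; Step 5 below shows that it cannot be saved.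

Suppose now that a family as in Proposition 7 exists. We denote the sets by the names of the vertices.

**Step 0: from cycles in a nerve to cycles in a union.** This step is a dictionary that we use for subfamilies. Let $\{V_a\}$ be finitely many open convex sets with union $R$ and nerve $N$. Choose $p_a\in V_a$, and $x_{ab}=x_{ba}\in V_a\cap V_b$ for each edge $ab$ of $N$. Send the oriented edge $[a,b]$ to the path $[p_a,x_{ab}]+[x_{ab},p_b]$ in $V_a\cup V_b$. This sends cycles to cycles. For a triangle $abc$ of $N$ pick $y\in V_a\cap V_b\cap V_c$. The image of $\partial(abc)$ is homologous to the sum of the three closed polygons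
$$x_{ca}\,p_a\,x_{ab}\,y,\qquad x_{ab}\,p_b\,x_{bc}\,y,\qquad x_{bc}\,p_c\,x_{ca}\,y,$$
because the added segments between $y$ and $x_{ab},x_{bc},x_{ca}$ each occur once in each direction. These polygons lie in the convex sets $V_a,V_b,V_c$, so the sum is null-homologous in $R$. We obtain a homomorphism $\theta:H_1(N)\to H_1(R)$.

Moreover, let $a_1,\dots,a_m$ $(m\ge3)$ be distinct vertices forming a cycle in $N$, indices mod $m$, and let $z_t\in V_{a_t}\cap V_{a_{t+1}}$. Then
$$\text{the closed polygon } z_1z_2\cdots z_m \text{ represents } \theta\Big[\sum_t [a_t,a_{t+1}]\Big].\tag{1}$$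
Indeed, put $x_t=x_{a_ta_{t+1}}$. In the convex set $V_{a_t}$ the path $x_{t-1}\to p_{a_t}\to x_t$ is homotopic, with fixed ends, to $x_{t-1}\to z_{t-1}\to z_t\to x_t$. Summing over $t$, the segment $[z_t,x_t]$ of block $t$ cancels against $[x_t,z_t]$ of block $t+1$, and the polygon $z_1\cdots z_m$ remains.

**Step 1: the map $\varphi_i$.** This step makes the hole at junction $i$ straight. Fix $i$ and put
$$E_1=S_{i-1}\cap b_i,\qquad E_2=S_i\cap b_i,\qquad E_3=B_i\cap b_i .$$
These sets are open and convex. They meet pairwise by (F1), and $E_1\cap E_2\cap E_3=\emptyset$ since $\{S_{i-1},S_i,B_i\}\notin\Delta_k$. Hence the open convex set $E_1\times E_2\times E_3$ misses the diagonal of $(\mathbb R^d)^3$. By separation there are linear forms $\ell_1,\ell_2,\ell_3$ on $\mathbb R^d$ with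
$$\ell_1+\ell_2+\ell_3=0,\qquad \ell_1(x_1)+\ell_2(x_2)+\ell_3(x_3)>0\ \text{ for all }x_j\in E_j;$$
the first condition says that the separating form vanishes on the diagonal. Let $m_j=\inf_{E_j}\ell_j$. It is finite (fix the other two points), and $m_1+m_2+m_3\ge0$.

*No $\ell_j$ is zero.* If say $\ell_3=0$, then $\ell_2=-\ell_1$ and $\ell_1(x_1)>\ell_1(x_2)$ for all $x_1\in E_1$, $x_2\in E_2$. Taking $x_1=x_2\in E_1\cap E_2$ is a contradiction. The other cases are the same. Consequently $\ell_j>m_j$ strictly on the open set $E_j$.

*$\ell_1,\ell_2$ are linearly independent.* Otherwise $\ell_j=\kappa_j\ell$ for one form $\ell\ne0$, with all $\kappa_j\ne0$ and $\sum\kappa_j=0$. After relabelling and perhaps replacing $\ell$ by $-\ell$ we have $\kappa_1,\kappa_2>0>\kappa_3$. Then $\ell>m_1/\kappa_1$ on $E_1$, $\ell>m_2/\kappa_2$ on $E_2$, and on $E_3$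
$$\ell<\frac{m_3}{\kappa_3}=\frac{-m_3}{|\kappa_3|}\le\frac{m_1+m_2}{\kappa_1+\kappa_2}\le\max\Big(\frac{m_1}{\kappa_1},\frac{m_2}{\kappa_2}\Big).$$
The second-last inequality uses $-m_3\le m_1+m_2$ and $|\kappa_3|=\kappa_1+\kappa_2$; the last holds because the fraction is a weighted mean of the two. So $E_3$ misses $E_1$ or $E_2$, a contradiction.

In particular $d\ge2$; for $d=1$ the proof is already finished. Choose $m_j'\le m_j$ with $\sum m_j'=0$ and set $f_j=\ell_j-m_j'$. Then
$$f_1+f_2+f_3=0,\qquad f_j>0\ \text{ on }E_j .$$
Let $\varphi_i=(f_1,f_2):\mathbb R^d\to\mathbb R^2$. Where $\varphi_i=0$, all three $f_j$ vanish. Hence $0\notin\varphi_i(E_1\cup E_2\cup E_3)$.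

*A loop around the hole.* Choose $v_1\in E_1\cap E_3$, $v_2\in E_3\cap E_2$, $v_3\in E_2\cap E_1$. At $v_1$ we have $f_1>0$ and $f_3=-f_1-f_2>0$; similarly for the others. So
$$\varphi_i(v_1)=(c,-e),\ e>c>0;\qquad \varphi_i(v_2)=(-a,b),\ a>b>0;\qquad \varphi_i(v_3)=(p,q),\ p,q>0 .$$
Therefore
$$\det(\varphi_i(v_3),\varphi_i(v_2))=pb+qa>0,\quad \det(\varphi_i(v_2),\varphi_i(v_1))=ae-bc>0,\quad \det(\varphi_i(v_1),\varphi_i(v_3))=cq+ep>0 .$$
So along the closed polygon with successive vertices $\varphi_i(v_3),\varphi_i(v_2),\varphi_i(v_1)$ each side turns the angle about $0$ by an amount in $(0,\pi)$. The total is a multiple of $2\pi$ in $(0,3\pi)$, so it is $2\pi$. Hence the polygon $\varphi_i(v_1)\varphi_i(v_2)\varphi_i(v_3)$, which runs the other way, has winding number $-1$ about $0$.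

**Step 2: a homomorphism $\chi_i$ that counts turns around the hole.** Here (a) is used. Let $R_i$ be the union of all sets except $b_i$. Then $U=R_i\cup b_i$, and $R_i\cap b_i=E_1\cup E_2\cup E_3$ because the neighbours of $b_i$ are exactly $S_{i-1},S_i,B_i$. Mayer–Vietoris reads
$$0=H_2(U)\to H_1(R_i\cap b_i)\to H_1(R_i)\oplus H_1(b_i)\to H_1(U)=0,$$
and $H_1(b_i)=0$. So inclusion gives an isomorphism $j:H_1(R_i\cap b_i)\to H_1(R_i)$. Let $W_i:H_1(R_i\cap b_i)\to\mathbb Z$ be the winding number about $0$ of the $\varphi_i$-image, well defined by Step 1, and put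
$$\chi_i=W_i\circ j^{-1}:H_1(R_i)\to\mathbb Z .$$
Let $N_i$ be $\Delta_k$ minus the vertex $b_i$. It is the nerve of the cover of $R_i$, so Step 0 gives $\theta:H_1(N_i)\to H_1(R_i)$. Consider the cycle
$$\zeta_i=[S_{i-1},B_i]+[B_i,S_i]+[S_i,S_{i-1}].$$
Since $v_1\in S_{i-1}\cap B_i$, $v_2\in B_i\cap S_i$, $v_3\in S_i\cap S_{i-1}$, statement (1) says that the polygon $v_1v_2v_3$ represents $\theta(\zeta_i)$. Its sides $[v_1,v_2]$, $[v_2,v_3]$, $[v_3,v_1]$ lie in $E_3$, $E_2$, $E_1$, so it lies in $R_i\cap b_i$, and by Step 1
$$\chi_i(\theta(\zeta_i))=-1.\tag{2}$$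

**Step 3: the triangles $u\,u_I\,u_J$.** We compute $\chi_i$ on a loop made of three segments. Choose once and for all $u\in S_k\cap\bigcap_Ic_I$, by (F3), and $u_I\in c_I\cap S_0$ for each $I$, by (F2). For $I\ne J$ the loop $u\to u_I\to u_J\to u$ has its sides in $c_I$, $S_0$, $c_J$. Since $u_I\in c_I\cap S_0$, $u_J\in S_0\cap c_J$, $u\in c_J\cap c_I$, statement (1), for the cover of $R_i$, says that the loop represents $\theta(Z_{IJ})$ with
$$Z_{IJ}=[c_I,S_0]+[S_0,c_J]+[c_J,c_I].$$
Write $\sim$ for equality of chains modulo boundaries in $N_i$. Let $\gamma_I$ be the edge path from $S_0$ to $S_k$ that uses $[S_{j-1},S_j]$ if $j\notin I$ and $[S_{j-1},B_j]+[B_j,S_j]$ if $j\in I$. By (F2), for every edge $[v,w]$ of $\gamma_I$ the set $\{c_I,v,w\}$ is a face of $N_i$, so $[v,w]\sim[c_I,w]-[c_I,v]$. Adding up,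
$$\gamma_I\sim[c_I,S_k]-[c_I,S_0],\qquad\text{and likewise}\qquad \gamma_J\sim[c_J,S_k]-[c_J,S_0].$$
Substituting for $[c_I,S_0]$ and $[S_0,c_J]=-[c_J,S_0]$, and using the face $\{c_I,c_J,S_k\}$ from (F3),
$$Z_{IJ}\sim \gamma_J-\gamma_I+[c_I,S_k]+[S_k,c_J]+[c_J,c_I]\sim\gamma_J-\gamma_I=\sum_{j\in J\setminus I}\zeta_j-\sum_{j\in I\setminus J}\zeta_j .$$
The last equality holds because $\gamma_I$ and $\gamma_J$ agree at junctions where $I$ and $J$ agree, and the detour minus the direct edge at junction $j$ is $\zeta_j$. For $j\ne i$ the vertex $b_j$ is in $N_i$, and by (F1) the cycle $\zeta_j$ can be coned with $b_j$, so $\zeta_j\sim0$. Hence if $i\in I\setminus J$ then $Z_{IJ}\sim-\zeta_i$, and by (2)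
$$\chi_i\big([u\to u_I\to u_J\to u]\big)=+1\qquad(i\in I\setminus J).\tag{3}$$

**Step 4: the filled triangle meets the flat.** This is where (b) enters. Let $i\in I\setminus J$. Let $D$ be a positively oriented triangle in $\mathbb R^2$ and $\alpha:D\to\mathbb R^d$ the affine map that takes its vertices, in positive order, to $u,u_I,u_J$. The sides of $\mathrm{conv}(u,u_I,u_J)$ lie in $c_I\cup S_0\cup c_J\subseteq R_i\subseteq U$, so $\alpha(D)\subseteq U$ by (b).

*Cutting the triangle.* The open sets $\alpha^{-1}(R_i)$ and $\alpha^{-1}(b_i)$ cover $D$. By the Lebesgue lemma we may subdivide $D$ barycentrically so finely that every small triangle is mapped into $R_i$ or into $b_i$. Let $T_b$ be the sum of the positively oriented small triangles mapped into $b_i$, and $T_R$ the sum of the others, which are mapped into $R_i$. With $\mathrm{Sd}\,\partial D$ the subdivided boundary of $D$, put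
$$Z=\partial T_b=\mathrm{Sd}\,\partial D-\partial T_R .$$
An edge with nonzero coefficient in $Z$ belongs to a triangle of $T_b$, so it is mapped into $b_i$. It also lies in $\partial D$ or in a triangle of $T_R$, so it is mapped into $R_i$. Thus $\alpha_*Z$ is a cycle in $R_i\cap b_i$, and it differs from $\alpha_*\mathrm{Sd}\,\partial D$ by the boundary of $\alpha_*T_R$ in $R_i$. So it is homologous in $R_i$ to the loop of (3). Let $\psi=\varphi_i\circ\alpha$, extended to an affine map $\mathbb R^2\to\mathbb R^2$. By (3) and the definition of $\chi_i$,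
$$\mathrm{wind}(\psi_*Z,0)=+1 .$$

*$\psi$ is invertible.* Otherwise $\psi_*Z$ lies in a line or a point, and it avoids $0$. Then it lies in a union of at most two disjoint convex pieces that miss $0$, and splits into cycles in these pieces. Each is null-homologous there, so the winding number would be $0$.

*$\det\psi>0$ and $0$ is inside.* Let $q=\psi^{-1}(0)$; it is not on the support of $Z$, and $1=\operatorname{sgn}(\det\psi)\cdot\mathrm{wind}(Z,q)$. For $r$ close to $q$ and off all edges of the subdivision,
$$\mathrm{wind}(Z,q)=\mathrm{wind}(Z,r)=\sum_{s\in T_b}\mathrm{wind}(\partial s,r)\in\{0,1\},$$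
since $r$ is interior to at most one small triangle. So $\mathrm{wind}(Z,q)=1$ and $\det\psi>0$. If $q$ were not in the interior of $D$, we could choose $r$ outside $D$, and the sum would be $0$. Hence $q\in\operatorname{int}D$. In other words, $0$ is an interior point of the positively oriented triangle with vertices $\varphi_i(u),\varphi_i(u_I),\varphi_i(u_J)$.

*Signs.* The barycentric coordinates of $0$ in a positively oriented triangle $a,b,c$ are $\det(b,c),\det(c,a),\det(a,b)$, divided by their sum, which is positive. With
$$L_i(p):=\det(\varphi_i(u),\varphi_i(p))$$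
we get $L_i(u_I)=\det(\varphi_i(u),\varphi_i(u_I))>0$ and $-L_i(u_J)=\det(\varphi_i(u_J),\varphi_i(u))>0$. The function $L_i$ is affine, $L_i(u)=0$, and it does not depend on $I$ and $J$. Every $I\ni i$ can be paired with $J=I\setminus\{i\}$, and every $J\not\ni i$ with $I=J\cup\{i\}$. Therefore
$$L_i(u_I)>0\ \text{ if } i\in I,\qquad L_i(u_I)<0\ \text{ if } i\notin I,\qquad\text{for all }i\in[k],\ I\subseteq[k].\tag{4}$$

**Step 5: $k$ hyperplanes through one point.** We derive a contradiction from (4) and $d\le k$.

*Independence.* Since $L_i(u)=0$, the maps $w\mapsto L_i(u+w)$ are linear forms on $\mathbb R^d$. They are linearly independent. Suppose $\sum_i\lambda_iL_i=0$ with $\lambda\ne0$, and take $I=\{i:\lambda_i>0\}$. If $\lambda_i>0$ then $L_i(u_I)>0$; if $\lambda_i<0$ then $i\notin I$ and $L_i(u_I)<0$. So every nonzero term of $\sum\lambda_iL_i(u_I)$ is positive, and the sum is $>0$, a contradiction. Hence $k\le d$. Together with $d\le k$ this gives $k=d$, and then $u$ is the only common zero of $L_1,\dots,L_k$.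

*The common zero lies in $S_0$.* Let $y_I=(L_1(u_I),\dots,L_k(u_I))\in\mathbb R^k$. By (4) there is one $y_I$ in each open orthant. Then $0\in\mathrm{conv}\{y_I\}$: otherwise some $\lambda\neq0$ has $\lambda\cdot y_I>0$ for all $I$, but for $I=\{i:\lambda_i<0\}$ every nonzero term of $\lambda\cdot y_I$ is negative. Since the $L_i$ are affine, the corresponding convex combination $p$ of the $u_I$ has $L_i(p)=0$ for all $i$, so $p=u$. All $u_I$ lie in the convex set $S_0$, so $u=p\in S_0$.

But $u\in S_k$. Thus $S_0\cap S_k\ne\emptyset$, which contradicts $\{S_0,S_k\}\notin\Delta_k$. This proves Proposition 7, hence part 3 of Theorem 1, and Theorem 1 is proved. $\blacksquare$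

The condition $d\le k$ was used only in Step 5. For $d<k$ the independence alone is a contradiction; the convexity of $S_0$ and the non-face $\{S_0,S_k\}$ are needed for $d=k$, which is the case that makes $\Delta_d$ an example in dimension $d$.

## 9. In the plane, (a) and (b) come for free

Here is the reason for stating Proposition 7 with (a) and (b) rather than with a convex $U$: in $\mathbb R^2$ both conditions follow from the nerve, so for $d=2$ the Proposition excludes every representation of $\Delta_k$.

*Proof of Corollary 2.* *CUR.* If $d\ge k+1$, multiply the sets of Section 6 by $\mathbb R^{d-k-1}$; the nerve is unchanged and the union $K\times\mathbb R^{d-k-1}$ is convex. If $d\le k$, use Theorem 1, part 3.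

*Representability.* For $d\ge3$ this is Section 5. A representation in dimension at most $1$ gives one in $\mathbb R^2$ by taking products, so suppose that $\Delta_k$ is $2$-representable. By Lemma 4(ii) there are open convex sets in $\mathbb R^2$ with nerve $\Delta_k$; let $U$ be their union. By the nerve theorem $U$ is homotopy equivalent to $\Delta_k$, which is contractible by Section 6. So (a) holds.

For (b), suppose the boundary of a triangle lies in $U$. A degenerate triangle equals its boundary, so it lies in $U$. Let the triangle be nondegenerate and suppose a point $w$ of it is not in $U$; then $w$ is an interior point of the triangle. The boundary loop has winding number $\pm1$ about $w$. But it is null-homologous in $U\subseteq\mathbb R^2\setminus\{w\}$, because $H_1(U)=0$, so its winding number is $0$, a contradiction. So (b) holds.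

Now Proposition 7 with $d=2\le k$ says that such a family does not exist. Hence $\Delta_k$ is not $2$-representable. The statement on minimal dimensions follows: $\Delta_k$ is $3$-representable, and the smallest $d$ for which it is $d$-CUR is $k+1$, for each $k\ge2$. $\square$
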